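
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{There is no least metric continuum}


\begin{abstract}
For compact Hausdorff spaces write $X\le Y$ if the continuous maps $X\to Y$ separate the points of $X$. We show that no metric continuum is least in this order: for every metric continuum $K$ there is a metric continuum $L$ such that every continuous map $K\to L$ is constant. One $L$ can be found for all members of a family of continua of total weight less than $\mathfrak c$. In the other direction, any nonempty set of continua has a common lower bound whose weight is at most the maximum of $\aleph_0$, the number of the continua, and the supremum of their weights. Together these give sharp values: the least weight of a continuum below all metric continua is $\mathfrak c$, and so is the coinitiality of the order on metric continua.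
\end{abstract}

\section{The question and the results}

All spaces are compact Hausdorff with more than one point (fibers and other subsets of spaces may be single points), and \emph{map} means continuous map. A \emph{continuum} is a connected space; a \emph{metric continuum} is a metrizable one. We write $w(X)$ for the weight of $X$ (the least size of a base), $C(X,Y)$ for the set of maps $X\to Y$, and $\mathfrak c=2^{\aleph_0}$.

Write $X\le Y$ if the maps $X\to Y$ separate the points of $X$. Equivalently, $X$ embeds in a product of copies of $Y$: if maps separate points, evaluation $x\mapsto (f(x))_f$ is an embedding into $Y^{C(X,Y)}$, and conversely the coordinates of an embedding separate points. The relation is reflexive and transitive, and we treat it as a partial order by identifying $X$ and $Y$ when $X\le Y\le X$. Since our spaces have more than one point, $X\le Y$ implies that there is a nonconstant map $X\to Y$.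

The top of this order is easy to describe. Every $X$ satisfies $X\le[0,1]$, by Urysohn's lemma. If $Y$ contains an arc, then $[0,1]$ embeds in $Y$, so $[0,1]\le Y$; thus all spaces containing an arc are identified with $[0,1]$ and are greatest. The question, from \cite{HMM}, is about the other end of the order.

\begin{quote}
\emph{Is there a least metric continuum, that is, a metric continuum $K$ such that $K\le L$ for every metric continuum $L$?}
\end{quote}

Call a metric continuum $K$ \emph{minimal} if every metric continuum $L\le K$ satisfies $K\le L$. It is known that any two metric continua $K_0,K_1$ have a common metric lower bound, that is, a metric continuum $K$ with $K\le K_0$ and $K\le K_1$. Consequently a minimal metric continuum $K$ is least: given $L$, take $R\le K,L$; then $K\le R\le L$. A first candidate is the pseudoarc, but there is a plane continuum incomparable with it, and so, again by common lower bounds, the pseudoarc is not minimal. None of these facts is used below.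

Downward directedness might encourage the hope for a least element. Even countably many metric continua have a common metric lower bound (by Theorem~\ref{thm:B} below), so the absence of a least one cannot be detected on a countable family. What defeats a candidate $K$ is a count. There are $\mathfrak c$ many spirals in the plane such that any two surjections of $K$ onto different spirals have distance at least $\frac1{10}$ in $C(K,\mathbb C)$. This space is separable, so $K$ maps onto only countably many of the spirals. Taking one onto which $K$ does not map, we build a metric continuum $L$ such that any nonconstant map $K\to L$ would yield a map of $K$ onto that spiral.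

A map is \emph{monotone} if its fibers are connected.

\begin{theorem}\label{thm:A}
Let $\mathcal K$ be a set of continua with $\sum_{K\in\mathcal K}w(K)<\mathfrak c$, and let $M$ be a metric continuum. Then there are a metric continuum $L$ and a monotone surjection $L\to M$ such that, for every $K\in\mathcal K$, every map $K\to L$ is constant.
\end{theorem}

The hypothesis holds for one metric continuum, and for any family of fewer than $\mathfrak c$ metric continua. Taking $\mathcal K=\{K\}$ and $M=[0,1]$ we get, for each metric continuum $K$, a metric continuum $L$ with only constant maps $K\to L$. Such maps do not separate points of $K$, so $K\not\le L$. \emph{Hence there is no least metric continuum.}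

The companion result produces small continua.

\begin{theorem}\label{thm:B}
Let $Z$ be a continuum, $\mathcal L$ a nonempty set of continua, and
\[
\kappa=\max\bigl(\aleph_0,\ w(Z),\ |\mathcal L|,\ \sup_{L\in\mathcal L}w(L)\bigr).
\]
Then there is a continuum $X$ with $w(X)\le\kappa$ which maps onto $Z$ and satisfies $X\le L$ for all $L\in\mathcal L$.
\end{theorem}

In particular (with $Z=[0,1]$), countably many metric continua always have a common metric lower bound.

\begin{corollary}\label{cor:all}
\begin{enumerate}
\item[(1)] There is no least metric continuum, and no minimal one. There are strictly decreasing $\omega_1$-sequences of metric continua.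
\item[(2)] The least weight of a continuum $X$ with $X\le L$ for all metric continua $L$ is exactly $\mathfrak c$. For every continuum $X$ of weight less than $\mathfrak c$ there is even a metric continuum into which $X$ has only constant maps.
\item[(3)] The least cardinality of a family of metric continua that contains, below each metric continuum, a member of the family is exactly $\mathfrak c$.
\item[(4)] Let $\mathcal K$ and $M$ be as in Theorem~\ref{thm:A}, and let $M_0,M_1,\dots$ be countably many metric continua. Then there are a metric continuum $L$ with $L\le M_n$ for all $n$ and a (not necessarily monotone) surjection $L\to M$ such that, for every $K\in\mathcal K$, every map $K\to L$ is constant.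
\end{enumerate}
\end{corollary}

Part (2) shows that the bound $\mathfrak c$ in Theorem~\ref{thm:A} cannot be relaxed: a continuum $X$ of weight $\mathfrak c$ with $X\le L$ for all metric continua $L$ has nonconstant maps into every $L$.

Both theorems are proved by repeatedly pulling back along maps to $[0,1]$ and passing to an inverse limit. For Theorem~\ref{thm:A} (Sections~\ref{sec:spirals} and~\ref{sec:A}) we pull back a spiral, whose projection to $[0,1]$ is monotone, so the pullback stays connected. For Theorem~\ref{thm:B} (Sections~\ref{sec:pullback} and~\ref{sec:B}) we pull back arbitrary surjections $L\to[0,1]$; now connectedness may be lost, and the point is to find a component that is large enough.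

\section{Facts used}\label{sec:facts}

\begin{itemize}
\item \emph{Weight.} A continuum $X$ maps onto $[0,1]$ (Urysohn and connectedness), so it is infinite and $w(X)\ge\aleph_0$. It embeds in $[0,1]^{w(X)}$. A compact space is metrizable if and only if its weight is at most $\aleph_0$. Weight does not increase on passing to subspaces, and for infinite $\kappa$ a product of at most $\kappa$ spaces of weight at most $\kappa$ has weight at most $\kappa$.
\item \emph{Components.} In a compact space each component is the intersection of the clopen sets containing it.
\item \emph{Boundary bumping} \cite[6.1.25]{Engelking}. If $F$ is a closed subset of a continuum $K$ with $\emptyset\ne F\ne K$, then every component of $F$ meets the boundary of $F$.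
\item \emph{Inverse limits.} The limit of an inverse system of nonempty compact connected spaces over a directed set is nonempty, compact and connected; if the bonding maps are onto, so are the projections.
\item \emph{Monotone maps.} If $q:A\to B$ is a monotone surjection of compact spaces and $C\subseteq B$ is connected, then $q^{-1}(C)$ is connected. Indeed, if $q^{-1}(C)=P\sqcup Q$ with $P,Q$ relatively closed, each fiber over $C$ lies in $P$ or in $Q$, so $C=q(P)\sqcup q(Q)$; these sets are closed in $C$ because $q$ is a closed map, so one is empty. Hence compositions of monotone surjections of compact spaces are monotone.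
\end{itemize}

\section{Spirals that cannot be nearly matched}\label{sec:spirals}

We want $\mathfrak c$ many metric continua $Y_\gamma$ such that surjections of one continuum onto different $Y_\gamma$ are uniformly far apart. Each $Y_\gamma$ consists of a circle and a ray winding onto it; the ray reverses its direction infinitely often, and the turning points encode $\gamma$.

Let $\Gamma$ be the set of strictly increasing sequences $\gamma=(\gamma_1<\gamma_2<\cdots)$ of positive integers; $|\Gamma|=\mathfrak c$. For $\gamma\in\Gamma$ put $\gamma_0=0$ and
\[
x_j=(-1)^{j+1}\gamma_j\quad(j\ge0),\qquad \tau_0=0,\qquad \tau_j=\tau_{j-1}+|x_j-x_{j-1}|=\tau_{j-1}+\gamma_{j-1}+\gamma_j\quad(j\ge1).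
\]
Then $\tau_j\to\infty$. Let $\theta_\gamma:[0,\infty)\to\mathbb R$ satisfy $\theta_\gamma(\tau_j)=x_j$ and be linear on each $[\tau_{j-1},\tau_j]$. Its slopes are $\pm1$, so $|\theta_\gamma(t)|\le t$; its values run from $0$ up to $\gamma_1$, down to $-\gamma_2$, up to $\gamma_3$, and so on. Define
\[
r_\gamma(t)=\Bigl(1+\frac1{1+t}\Bigr)e^{2\pi i\theta_\gamma(t)}\in\mathbb C\quad(t\ge0),\qquad
Y_\gamma=r_\gamma([0,\infty))\cup S^1 ,
\]
and $p_\gamma:Y_\gamma\to[0,1]$, $p_\gamma(y)=2-|y|$.

The set $Y_\gamma$ is bounded, and it is closed: a limit of points $r_\gamma(t_n)$ lies on the ray if $(t_n)$ has a bounded subsequence, and on $S^1$ otherwise. The ray is dense in $Y_\gamma$: each $\theta_\gamma([\tau_{j-1},\tau_j])$ is an interval of length at least $1$, so every direction occurs at arbitrarily large $t$, where the modulus is near $1$. So $Y_\gamma$ is the closure of a connected set, and it is a metric continuum. Finally $p_\gamma(r_\gamma(t))=t/(1+t)$ and $p_\gamma(S^1)=\{1\}$. Thus $p_\gamma$ is onto, its fibers over $[0,1)$ are single points, and its fiber over $1$ is $S^1$. In particular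
\begin{equation}\label{eq:star}
B\subseteq Y_\gamma\ \text{closed and}\ p_\gamma(B)=[0,1]\quad\Longrightarrow\quad B=Y_\gamma,
\end{equation}
because $B$ contains the whole ray, which is dense.

\begin{example}[the idea in the smallest case]\label{ex:spiral}
Let $\gamma$ begin with $1,2$ and let $\gamma'$ begin with $2$. Suppose $a:K\to Y_\gamma$ and $b:K\to Y_{\gamma'}$ are surjections with $|a-b|<\frac1{10}$ everywhere. Imagine a point moving through $K$, from a place where $a$ is at the beginning $2$ of its ray to a place where $a$ lies on $S^1$. At the start $b$ is near the beginning of its ray as well. Write $a=r_\gamma(t)$ and $b=r_{\gamma'}(s)$ as long as both are on their rays. As the point moves, closeness forces the angles, measured in turns, to agree up to a small error. The angle of $b$ begins by climbing from $0$ to $2$, during $0\le s\le2$. The angle of $a$ climbs only to $1$ and then falls to $-2$, which it reaches at $t=4$. Stop as soon as $t=4$ or $s=2$. Until then the angle of $a$ is at most $1$ and that of $b$ is at least $0$. If we stop because $t=4$, the angles are $-2$ and at least $0$; if because $s=2$, they are at most $1$ and $2$. Either way they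 differ by at least one turn, a contradiction. A continuum may contain no paths along which to move a point, so in the proof we follow a component instead; boundary bumping says that it reaches a stopping place.
\end{example}

\begin{lemma}\label{lem:far}
Let $K$ be a continuum and $\gamma\ne\gamma'$ in $\Gamma$. If $a:K\to Y_\gamma$ and $b:K\to Y_{\gamma'}$ are surjections, then $|a(x)-b(x)|\ge\frac1{10}$ for some $x\in K$.
\end{lemma}

\begin{proof}
Suppose $|a-b|<\frac1{10}$ on $K$. Write $\theta=\theta_\gamma$, $\theta'=\theta_{\gamma'}$, and mark the data of $\gamma'$ by primes. Let $k$ be least with $\gamma_k\ne\gamma'_k$; by symmetry we may assume $\gamma_k<\gamma'_k$. Put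
\[
\sigma=(-1)^{k+1},\qquad T=\tau_{k+1},\qquad S=\tau'_k .
\]

\emph{Range of the angles.} We have $\sigma x_j=(-1)^{k+j}\gamma_j$ and $\sigma x'_j=(-1)^{k+j}\gamma'_j$, and a piecewise linear function has its extrema at the vertices. Among $j\le k+1$ the value $\sigma x_j$ can be positive only if $j\equiv k \pmod 2$, hence $j\le k$. Among $j\le k$ the value $\sigma x'_j$ can be negative only if $j\equiv k-1\pmod 2$, hence $j\le k-1$, where $\gamma'_j=\gamma_j$. So
\begin{equation}\label{eq:ranges}
\begin{aligned}
&\sigma\theta\le\gamma_k\ \text{on }[0,T], &&\sigma\theta(T)=-\gamma_{k+1},\\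
&\sigma\theta'\ge-\gamma_{k-1}\ \text{on }[0,S], &&\sigma\theta'(S)=\gamma'_k .
\end{aligned}
\end{equation}

\emph{The set to follow.} Where $|a(x)|>1$ write $a(x)=r_\gamma(t(x))$, and where $|b(x)|>1$ write $b(x)=r_{\gamma'}(s(x))$. The functions $t=\frac1{|a|-1}-1$ and $s=\frac1{|b|-1}-1$ are continuous. Let
\[
\begin{aligned}
F&=\{x:\ |a(x)|\ge 1+\tfrac1{1+T},\ |b(x)|\ge1+\tfrac1{1+S}\},\\
W&=\{x:\ |a(x)|> 1+\tfrac1{1+T},\ |b(x)|>1+\tfrac1{1+S}\};
\end{aligned}
\]
that is, $F$ is the set where $t\le T$ and $s\le S$, and $W$ is the set where $t<T$ and $s<S$. The set $F$ is closed, $W\subseteq F$ is open, and $F\ne K$ since $a$ takes values on $S^1$. Since $a$ is onto, there is $x_0$ with $a(x_0)=r_\gamma(0)=2$. Then $|b(x_0)|>\frac{19}{10}$, so $\frac1{1+s(x_0)}>\frac9{10}$ and $s(x_0)<\frac19<1\le S$. As $t(x_0)=0<T$, we get $x_0\in W$.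

Let $D$ be the component of $F$ containing $x_0$. By boundary bumping $D$ meets the boundary of $F$, which is disjoint from the open set $W\subseteq F$. So $D$ contains a point with $t=T$ or $s=S$.

\emph{The angles agree on $D$.} The radial projection $y\mapsto y/|y|$ is $1$-Lipschitz on $\{|y|\ge1\}$, since there it is the nearest-point projection onto the closed unit disk. Also $|e^{2\pi iu}-1|=2|\sin\pi u|\ge4\operatorname{dist}(u,\mathbb Z)$. So on $F$
\[
\frac1{10}>\Bigl|\frac a{|a|}-\frac b{|b|}\Bigr|=\bigl|e^{2\pi i(\theta(t)-\theta'(s))}-1\bigr|\ge4\operatorname{dist}\bigl(\theta(t)-\theta'(s),\mathbb Z\bigr).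
\]
Hence on the connected set $D$ the continuous function $\theta(t)-\theta'(s)$ stays within $\frac1{40}$ of one integer $m$. At $x_0$ its absolute value is $|\theta'(s(x_0))|\le s(x_0)<\frac19$, so $m=0$ and $|\theta(t)-\theta'(s)|<\frac1{40}$ on $D$.

\emph{Contradiction.} By \eqref{eq:ranges}, at a point of $D$ with $t=T$ we have $\sigma(\theta'(s)-\theta(t))\ge\gamma_{k+1}-\gamma_{k-1}\ge2$, and at a point of $D$ with $s=S$ we have $\sigma(\theta'(s)-\theta(t))\ge\gamma'_k-\gamma_k\ge1$. A point of one of these kinds exists, and there $|\theta(t)-\theta'(s)|\ge1$, a contradiction.
\end{proof}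

\begin{lemma}\label{lem:count}
A continuum $K$ maps onto $Y_\gamma$ for at most $w(K)$ many $\gamma\in\Gamma$.
\end{lemma}

\begin{proof}
Embed $K$ in $[0,1]^{w(K)}$. By the Stone--Weierstrass theorem, the polynomials in the coordinates with coefficients in $\mathbb Q+i\mathbb Q$ are dense in $C(K,\mathbb C)$ with the sup norm. There are at most $w(K)$ of them, because $w(K)$ is infinite. Choose one surjection $K\to Y_\gamma\subseteq\mathbb C$ for each $\gamma$ that admits one. By Lemma~\ref{lem:far} the maps chosen for different $\gamma$ have distance at least $\frac1{10}$, so the open balls of radius $\frac1{20}$ around them are disjoint. Each ball contains one of the polynomials, so there are at most $w(K)$ balls.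
\end{proof}

\section{Planting a spiral across every subcontinuum}\label{sec:A}

By Lemma~\ref{lem:count}, for a metric continuum $K$ there is some $Y_\gamma$ onto which $K$ does not map. But $Y_\gamma$ contains arcs, so $K\le[0,1]\le Y_\gamma$; the spiral is not itself the continuum we want. We must arrange that a nonconstant map from $K$ would cover an entire spiral. By \eqref{eq:star} it is enough to cover $[0,1]$ after applying $p_\gamma$, and this can be arranged over any given place by a pullback.

\begin{example}[one spiral over an interval]\label{ex:plant}
Let $0<\alpha<\beta<1$, let $h:[0,1]\to[0,1]$ be $0$ on $[0,\alpha]$, $1$ on $[\beta,1]$ and linear between, and put $N=\{(x,y)\in[0,1]\times Y_\gamma:h(x)=p_\gamma(y)\}$. Over $[0,\beta)$ the projection $q:N\to[0,1]$ has one-point fibers: there $N$ is an arc over $[0,\alpha]$ followed by a ray over $[\alpha,\beta)$. Over $[\beta,1]$ it is the cylinder $[\beta,1]\times S^1$, and the ray winds onto its end circle $\{\beta\}\times S^1$ in the pattern $\gamma$. If $g:K\to N$ is a map and $q(g(K))\supseteq[\alpha,\beta]$, then the $Y_\gamma$-coordinate of $g$ covers $[0,1]$ under $p_\gamma$, so it is onto $Y_\gamma$.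 If $K$ does not map onto $Y_\gamma$, no map $K\to N$ can move across $[\alpha,\beta]$ in the base.
\end{example}

Doing this at once for enough functions $h$ stops all motion in the base.

\begin{lemma}\label{lem:step}
Let $N$ be a metric continuum and $Y=Y_\gamma$ for some $\gamma\in\Gamma$. There are a metric continuum $N^+$ and a monotone surjection $q:N^+\to N$ with the following property: if $K$ is a continuum that does not map onto $Y$, then $q\circ g$ is constant for every map $g:K\to N^+$.
\end{lemma}

\begin{proof}
Put $p=p_\gamma$. Let $d$ be a metric on $N$, fix a countable dense set in $N$, and let $H$ be the countable set of functions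
\[
h(x)=\max\Bigl(0,\min\Bigl(1,\frac{d(x,e)-\alpha}{\beta-\alpha}\Bigr)\Bigr),\qquad \alpha<\beta\ \text{rational},\ e\ \text{in the dense set}.
\]
If $E\subseteq N$ is connected and contains points $x\ne y$, then $h(E)=[0,1]$ for some $h\in H$. Indeed, choose $e$ with $d(x,e)<\frac12d(x,y)$; then $d(y,e)>\frac12d(x,y)$, and there are rationals with $d(x,e)<\alpha<\beta<d(y,e)$. For the corresponding $h$ we have $h(x)=0$ and $h(y)=1$, and $h(E)$ is connected.

Let
\[
N^+=\bigl\{(x,(y_h)_{h\in H})\in N\times Y^H:\ h(x)=p(y_h)\ \text{for all }h\in H\bigr\}
\]
and let $q$ be the projection to $N$. As a closed subset of a countable product of compact metrizable spaces, $N^+$ is compact metrizable. The fiber $q^{-1}(x)$ is homeomorphic to $\prod_{h\in H}p^{-1}(h(x))$, a nonempty product of points and circles, and is connected. So $q$ is a monotone surjection, and $N^+=q^{-1}(N)$ is connected. It has more than one point since it maps onto $N$.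

Let $K$ be a continuum and $g:K\to N^+$ a map such that $q g$ is not constant. Then $q(g(K))$ is connected with more than one point, so $h(q(g(K)))=[0,1]$ for some $h\in H$. Let $f:K\to Y$ be the $y_h$-coordinate of $g$. Then $pf=hqg$, so $p(f(K))=[0,1]$, and $f(K)=Y$ by \eqref{eq:star}. So $K$ maps onto $Y$.
\end{proof}

One step is not enough: maps of $K$ into a single fiber of $q$ survive, and some fibers contain circles. The next step treats the motion inside these fibers, and creates new fibers; in the limit nothing is left.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:count} there are at most $\sum_{K\in\mathcal K}w(K)<\mathfrak c=|\Gamma|$ many $\gamma\in\Gamma$ such that some member of $\mathcal K$ maps onto $Y_\gamma$. Fix $\gamma$ such that no $K\in\mathcal K$ maps onto $Y=Y_\gamma$; this is the only use of the hypothesis on $\mathcal K$.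

Let $L_0=M$, and given $L_n$ let $L_{n+1}=L_n^+$ and $q_n:L_{n+1}\to L_n$ be as in Lemma~\ref{lem:step}, always with this $Y$. Let $L=\varprojlim(L_n,q_n)$ with projections $\pi_n:L\to L_n$. Then $L$ is compact, connected and metrizable, and $\pi_0:L\to M$ is onto; in particular $L$ is a metric continuum. For $x\in M$, the fiber $\pi_0^{-1}(x)$ is the inverse limit of the sets $(q_0q_1\cdots q_{n-1})^{-1}(x)$, which are nonempty and compact, and connected because compositions of monotone surjections are monotone. So $\pi_0$ is monotone.

Let $K\in\mathcal K$ and let $g:K\to L$ be a map. For each $n$ the map $\pi_ng=q_n\circ(\pi_{n+1}g)$ is constant by Lemma~\ref{lem:step}. Hence $g$ is constant.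
\end{proof}

\section{A component that covers a factor}\label{sec:pullback}

To build lower bounds we use pullbacks for the opposite purpose, to create maps. Let $L$ be a continuum with a surjection $k:L\to[0,1]$, and let $h:X\to[0,1]$ be a map. On the pullback of $h$ and $k$, the coordinate $f$ in $L$ satisfies $kf=h\circ\mathrm{pr}_X$, so $f$ separates any two points whose projections to $X$ are separated by $h$. But since $k$ need not be monotone, the pullback may be disconnected, and we have to select a component that still maps onto $X$.

\begin{example}\label{ex:mountain}
Let $Z=K=[0,1]$, let $h(z)=\min(z,1-z)$, and let $k$ be piecewise linear with $k(0)=0$, $k(\frac13)=\frac23$, $k(\frac23)=\frac13$, $k(1)=1$. Its three pieces are $2y$, $1-y$ and $2y-1$. Solving $k(y)=h(z)\le\frac12$ on each piece gives $y=\frac12h(z)$ for all $z$, and, where $h(z)\ge\frac13$, also $y=1-h(z)$ and $y=\frac12(1+h(z))$. So $D=\{(z,y):h(z)=k(y)\}$ is an arc together with the boundary of a quadrilateral (Figure~\ref{fig:D}). Only the arc projects onto $Z$. To tell the two apart, count crossings: as $y$ increases from $0$ to $1$ for fixed $z$ in $(\frac13,\frac23)$, the difference $k(y)-h(z)$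 passes through $0$ upward on the arc, downward on the lower half of the quadrilateral, and upward on its upper half. The arc contributes $+1$ and the quadrilateral $-1+1=0$, the same as over those $z$ where the quadrilateral is absent.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4]
\draw (0,0) rectangle (1,1);
\draw[dashed] (0.5,0)--(0.5,1);
\draw[very thick] (0,0)--(0.5,0.25)--(1,0);
\draw[very thick] (0.3333,0.6667)--(0.5,0.5)--(0.6667,0.6667)--(0.5,0.75)--cycle;
\fill (0.5,0.25) circle (0.015);
\fill (0.5,0.5) circle (0.015);
\fill (0.5,0.75) circle (0.015);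
\node[above right] at (0.5,0.25) {$+$};
\node[below right] at (0.5,0.5) {$-$};
\node[above right] at (0.5,0.75) {$+$};
\node[below] at (0.5,0) {$z=\frac12$};
\node[below] at (1,0) {$Z$};
\node[left] at (0,1) {$K$};
\end{tikzpicture}
\caption{The set $D=\{(z,y)\in[0,1]^2: h(z)=k(y)\}$ (thick) for $h(z)=\min(z,1-z)$ and $k$ piecewise linear through $(0,0)$, $(\frac13,\frac23)$, $(\frac23,\frac13)$, $(1,1)$. The signs show whether $k(y)-h(z)$ increases or decreases through $0$ along the dashed line $z=\frac12$. The signs on the component that does not project onto $Z$ sum to $0$.}
\label{fig:D}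
\end{figure}

This suggests the general argument. Extend $k$ a little beyond its ends, so that $k-h(z)$ starts negative and ends positive for every $z$; then the crossings over each $z$ add up to $1$. If $D$ is split into finitely many clopen pieces, the crossing number of each piece is an integer depending continuously on $z$, so it is constant on the connected space $Z$. A piece that misses the fiber over some point of $Z$ has crossing number $0$ there, hence everywhere; if all pieces were of this kind the sum would be $0$. In general $K$ is not an arc and crossings cannot be counted directly; we use instead lifts of circle-valued functions.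

\begin{proposition}\label{prop:pullback}
Let $Z,K$ be continua and let $h:Z\to[0,1]$ and $k:K\to[0,1]$ be maps with $k$ onto. Then some component of $D=\{(z,y)\in Z\times K:h(z)=k(y)\}$ projects onto $Z$.
\end{proposition}

Connectedness of both spaces is needed. If $Z=\{0,1\}$, $K=[0,1]$ and $h,k$ are the inclusion and the identity, then $D$ consists of two points. If $Z=[0,1]$, $h$ is the identity and $K$ is the disjoint union of $[0,\frac23]$ and $[\frac13,1]$, with $k$ the inclusion on each, then $D$ has two components, and they project onto $[0,\frac23]$ and $[\frac13,1]$.

\begin{proof}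
\emph{Separating the ends from $D$.} Pick $y_0\in k^{-1}(0)$ and $y_1\in k^{-1}(1)$. Attach to $K$ an arc $[-1,0]$ with $0$ glued to $y_0$, and an arc $[1,2]$ with $1$ glued to $y_1$. Let $\hat K$ be the resulting continuum, let $\alpha,\beta$ be the free ends $-1$ and $2$, and extend $k$ to $\hat k:\hat K\to[-1,2]$ by $\hat k(t)=t$ on the arcs. Put $u(z,y)=\hat k(y)-h(z)$ on $Z\times\hat K$. On the added arcs, apart from the points $y_0,y_1$, we have $\hat k<0$ or $\hat k>1$, so $u\neq0$ there and
\[
u^{-1}(0)=D,\qquad u\le-1\ \text{on}\ Z\times\{\alpha\},\qquad u\ge1\ \text{on}\ Z\times\{\beta\}.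
\]

\emph{Unwound functions.} Call a map $g:\hat K\to S^1$ with $g(\alpha)=g(\beta)=1$ \emph{unwound} if $g=e^{i\psi}$ for a map $\psi:\hat K\to\mathbb R$ with $\psi(\alpha)=\psi(\beta)=0$. We use four facts.
\begin{enumerate}
\item[(a)] The constant function $1$ is unwound.
\item[(b)] Products of unwound functions are unwound: add the functions $\psi$.
\item[(c)] If $g,g':\hat K\to S^1$ are maps that take the value $1$ at $\alpha,\beta$ and $|g-g'|<1$ on $\hat K$, then $g$ is unwound if and only if $g'$ is. Indeed $|g'/g-1|<1$, so $g'/g$ has a continuous principal argument, which vanishes at $\alpha$ and $\beta$; add it to, or subtract it from, the given $\psi$.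
\item[(d)] If $\omega:\hat K\to[-1,1]$ is a map with $\omega(\alpha)=-1$ and $\omega(\beta)=1$, then $e^{i\pi(\omega+1)}$ is not unwound. If it were $e^{i\psi}$ with $\psi$ as above, then $\pi(\omega+1)-\psi$ would be a continuous function with values in $2\pi\mathbb Z$ on the connected space $\hat K$, hence constant; but it is $0$ at $\alpha$ and $2\pi$ at $\beta$.
\end{enumerate}

\emph{Splitting $D$.} Suppose that no component of $D$ projects onto $Z$. Each component $C$ of $D$ misses $\{z\}\times K$ for some $z\in Z$. Since $C$ is the intersection of the clopen subsets of $D$ containing it, compactness gives a clopen subset of $D$ that contains $C$ and misses $\{z\}\times K$. Finitely many such clopen sets cover $D$. Subtracting from each the union of the previous ones, we obtain a partition $D=D_1\sqcup\dots\sqcup D_r$ into closed sets and points $z_i\in Z$ such that $D_i$ misses $\{z_i\}\times K$. Since $D$ lies in $Z\times K$ and misses $Z\times\{\alpha,\beta\}$, and $Z\times\hat K$ is normal, there are pairwise disjoint open sets $U_i\supseteq D_i$ in $Z\times\hat K$ that miss $\{z_i\}\times\hat K$ and $Z\times\{\alpha,\beta\}$. Let $U=U_1\cup\dots\cup U_r$. The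 function $|u|$ is positive on the compact complement of $U$, so there is $\eta\in(0,1]$ with $|u|\ge\eta$ off $U$. Put
\[
v=\max\bigl(-1,\min(1,u/\eta)\bigr),\qquad G=e^{i\pi(v+1)}:Z\times\hat K\to S^1 .
\]
Off $U$ we have $v=\pm1$, so $G=1$. On $Z\times\{\alpha\}$ we have $v=-1$, and on $Z\times\{\beta\}$ we have $v=1$, because $\eta\le1$.

\emph{Splitting $G$.} Let $g_i=G$ on $U_i$ and $g_i=1$ off $U_i$. This function is continuous: it equals $G$ on the closed set $(Z\times\hat K)\setminus\bigcup_{j\ne i}U_j$, whose points lie in $U_i$ or off $U$; it equals $1$ on the closed set $(Z\times\hat K)\setminus U_i$; and these two sets cover $Z\times\hat K$ because the $U_j$ are disjoint. Moreover $G=\prod_{i=1}^rg_i$, and $g_i=1$ on $Z\times\{\alpha,\beta\}$.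

\emph{Each piece is unwound over all of $Z$.} Let $Z_i$ be the set of $z\in Z$ for which $g_i(z,\cdot)$ is unwound. Since $\hat K$ is compact, every $z\in Z$ has a neighborhood of points $z'$ with $|g_i(z',y)-g_i(z,y)|<1$ for all $y\in\hat K$; by (c), $z\in Z_i$ if and only if $z'\in Z_i$. So $Z_i$ is clopen. It contains $z_i$ by (a), since $U_i$ misses $\{z_i\}\times\hat K$ and hence $g_i(z_i,\cdot)\equiv1$. As $Z$ is connected, $Z_i=Z$.

\emph{Contradiction.} Fix any $z\in Z$. By (b), $G(z,\cdot)=\prod_ig_i(z,\cdot)$ is unwound. But $G(z,\cdot)=e^{i\pi(v(z,\cdot)+1)}$ with $v(z,\alpha)=-1$ and $v(z,\beta)=1$, so it is not unwound by (d).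
\end{proof}

\section{Common lower bounds}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For each $L\in\mathcal L$ fix a surjection $k_L:L\to[0,1]$. We construct continua $X_0=Z,X_1,X_2,\dots$ of weight at most $\kappa$ and surjections $p_n:X_{n+1}\to X_n$ such that
\begin{equation}\label{eq:sep}
\begin{aligned}
&\text{for every }L\in\mathcal L,\ \text{points of }X_{n+1}\text{ with different }p_n\text{-images}\\
&\text{are separated by a map }X_{n+1}\to L .
\end{aligned}
\end{equation}

Given $X_n$, choose a set $H_n$ of maps $X_n\to[0,1]$ that separates points and has $|H_n|\le\kappa$; the coordinates of an embedding of $X_n$ in $[0,1]^{w(X_n)}$ will do. Enumerate $\mathcal L\times H_n=\{(L_\xi,h_\xi):\xi<\lambda\}$, where $\lambda$ is an ordinal with $|\lambda|\le\kappa$. (If all continua involved are metric and $\mathcal L$ is countable, we may take $\lambda\le\omega$.) We treat the pairs one at a time and define, by recursion on $\xi\le\lambda$, continua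
\[
W_\xi\subseteq X_n\times\prod_{\eta<\xi}L_\eta
\]
such that for $\eta<\xi$ the projection maps $W_\xi$ onto $W_\eta$.
\begin{itemize}
\item $W_0=X_n$.
\item $W_{\xi+1}$ is a component of
\[
\{(x,y)\in W_\xi\times L_\xi:\ h_\xi(\mathrm{pr}_{X_n}x)=k_{L_\xi}(y)\}
\]
that projects onto $W_\xi$. It exists by Proposition~\ref{prop:pullback}, applied to the continua $W_\xi$, $L_\xi$ and the maps $h_\xi\circ\mathrm{pr}_{X_n}$, $k_{L_\xi}$; and it has more than one point because $W_\xi$ does.
\item For limit $\xi$, $W_\xi$ is the inverse limit of the $W_\eta$, $\eta<\xi$, that is, the set of points of $X_n\times\prod_{\eta<\xi}L_\eta$ whose restriction to the earlier coordinates lies in $W_\eta$ for each $\eta<\xi$. It is a continuum that maps onto each $W_\eta$.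
\end{itemize}
Let $X_{n+1}=W_\lambda$, and let $p_n$ be the projection to $X_n$. The space $X_{n+1}$ lies in a product of at most $\kappa$ spaces of weight at most $\kappa$, so $w(X_{n+1})\le\kappa$. If $L\in\mathcal L$ and $h\in H_n$, then $(L,h)=(L_\xi,h_\xi)$ for some $\xi$, and the coordinate $f:X_{n+1}\to L_\xi=L$ satisfies $k_Lf=hp_n$. If $p_n(x)\ne p_n(x')$, choose $h\in H_n$ with $h(p_n(x))\ne h(p_n(x'))$; then $k_Lf(x)\ne k_Lf(x')$, so $f(x)\ne f(x')$. This proves \eqref{eq:sep}.

Let $X=\varprojlim(X_n,p_n)$. It is a continuum of weight at most $\kappa$, and it maps onto $X_0=Z$. Let $L\in\mathcal L$ and let $x\ne x'$ in $X$. For some $n$ their coordinates in $X_n$ differ. So their coordinates in $X_{n+1}$ have different $p_n$-images, and by \eqref{eq:sep} some map $X\to X_{n+1}\to L$ separates $x$ and $x'$. Hence $X\le L$.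
\end{proof}

\section{Proof of the corollary}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:all}]
(1) Let $K$ be a metric continuum. Theorem~\ref{thm:A} with $\mathcal K=\{K\}$ and $M=[0,1]$ gives a metric continuum $L$ with $K\not\le L$, and Theorem~\ref{thm:B} with $\mathcal L=\{K,L\}$ and $Z=[0,1]$ gives a metric continuum $K'\le K,L$. If $K\le K'$, then $K\le L$, which is false. So $K'<K$. Thus no metric continuum is minimal, hence none is least. Define $K_\xi$ for $\xi<\omega_1$ recursively: start with any $K_0$, let $K_{\xi+1}=(K_\xi)'$, and for limit $\delta<\omega_1$ let $K_\delta$ be a metric lower bound of the countably many $K_\xi$ with $\xi<\delta$, from Theorem~\ref{thm:B}. The sequence is strictly decreasing: at limits, $K_\delta\le K_{\xi+1}<K_\xi$ for every $\xi<\delta$.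

(2) If $w(X)<\mathfrak c$, then Theorem~\ref{thm:A} with $\mathcal K=\{X\}$ and $M=[0,1]$ gives a metric continuum into which $X$ has only constant maps. So a continuum below all metric continua has weight at least $\mathfrak c$. Conversely, let $\mathcal L$ be the set of all subcontinua of the Hilbert cube. Every metric continuum is homeomorphic to a member of $\mathcal L$, and $|\mathcal L|=\mathfrak c$. Theorem~\ref{thm:B} with $Z=[0,1]$ gives a continuum $X$ with $w(X)\le\mathfrak c$ and $X\le L$ for all metric continua $L$; by the first part, $w(X)=\mathfrak c$.

(3) Let $\mathcal F$ be a family of fewer than $\mathfrak c$ metric continua. Then $\sum_{K\in\mathcal F}w(K)<\mathfrak c$, and Theorem~\ref{thm:A} with $M=[0,1]$ gives a metric continuum $L$ with $K\not\le L$ for all $K\in\mathcal F$; so $\mathcal F$ has no member below $L$. The set of all subcontinua of the Hilbert cube has size $\mathfrak c$ and contains, up to homeomorphism, every metric continuum.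

(4) Let $L'$ and $L'\to M$ be the metric continuum and the surjection given by Theorem~\ref{thm:A}. Theorem~\ref{thm:B} with $Z=L'$ and $\mathcal L=\{L',M_0,M_1,\dots\}$ gives a metric continuum $L$ that maps onto $L'$, hence onto $M$, with $L\le L'$ and $L\le M_n$ for all $n$. Suppose $f:K\to L$ is not constant for some $K\in\mathcal K$. Since $L\le L'$, some map $L\to L'$ separates two points of $f(K)$. Its composition with $f$ is a nonconstant map $K\to L'$, a contradiction.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Engelking} Engelking, \emph{General Topology}.
\bibitem{HMM} \emph{Some Very Small Continua},\newline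
{\small\texttt{https://staff.science.uva.nl/j.vanmill/papers/papers1979/HusekMillMills79.pdf}}.
\end{thebibliography}

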